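# Extreme Rays of the Cone of Log-Concavity

## 1. Products that split because two of their factors split

Take a product of Schur functions, each with at most two rows, and try to write it as a sum of other such products. Here is the answer that one would first guess: *a product splits only if two of its factors, taken alone, can be traded for something else.* There should be no irreducible conspiracies of three or more factors. We make the guess precise, test it in small degrees, and then prove that it is right.

Let $\Lambda^N$ be the space of homogeneous symmetric functions of degree $N$ with real coefficients. Recall that $\Lambda=\bigoplus_N\Lambda^N$ is a polynomial ring in the complete homogeneous symmetric functions $h_1,h_2,\dots$, so the monomials $\prod_p h_p$, one for each partition of $N$, form a basis of $\Lambda^N$. We put $h_0=1$ and $h_{-1}=0$. The Jacobi–Trudi identity for at most two rows reads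
$$s_{a,b}=h_ah_b-h_{a+1}h_{b-1}\qquad(a\ge b\ge 0),\tag{1}$$
so $s_{a,0}=h_a$ and $s_{0,0}=1$.

**Definition (the cone).** For $k\ge1$, $C_N^k$ is the convex cone generated by all products $s_{\alpha_1}\cdots s_{\alpha_r}$ of degree $N$ in which each $\alpha_i$ is a nonempty partition with at most $k$ parts. The cone $C_N^2$ is the *cone of log-concavity*. By (1), it is generated by the degree-$N$ products of factors $h_ih_j-h_{i+1}h_{j-1}$ ($i\ge j\ge1$) and $h_i$.

**Definition (extreme).** A nonzero $g\in C_N^2$ spans an *extreme ray* if $g=x+y$ with $x,y\in C_N^2$ forces $x,y\in\mathbb R_{\ge0}\,g$. A generator is *extreme* if it spans an extreme ray.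

For example, $s_{3,1}s_2=s_{3,2}s_1+s_{1,1}s_4$: the right side expands to $(h_3h_2-h_4h_1)h_1+(h_1^2-h_2)h_4=h_2(h_3h_1-h_4)$. The two summands on the right are not multiples of the left side, so $s_{3,1}s_2$ is not extreme.

The precise form of the guess is the following conjecture, stated in "Unfinished Business", http://www.math.umn.edu/~reiner/Papers/White_unfinished_business_talk.pdf.

**Conjecture.** A product $s_{\alpha_1}s_{\alpha_2}\cdots$ (each $\alpha_i$ a nonempty partition with at most two parts) is extreme in the cone of log-concavity if and only if no pair $\alpha_s=\lambda$, $\alpha_t=\mu$ with $s\ne t$ satisfies one of these conditions: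

1. $\lambda=(\lambda_1\ge\lambda_2>0)$, $\mu=(\mu_1\ge\mu_2>0)$, with $\lambda_1>\mu_1\ge\lambda_2>\mu_2$.
2. $\lambda=(\lambda_1>\lambda_2>0)$, $\mu=(\mu_1>0)$, with $\lambda_1\ge\mu_1\ge\lambda_2$.
3. $\lambda=(\lambda_1>0)$, $\mu=(\mu_1>0)$.

A collection with no such pair is called *nested*. Two facts are known: a product whose collection is not nested is not extreme, and a nested collection in which all the parts of all the $\alpha_i$ together are distinct gives an extreme product. We use neither of them; both directions are proved below.

**Test in degree 2.** The products are $s_2$, $s_{1,1}$ and $s_1^2=s_2+s_{1,1}$. The first two are linearly independent, hence extreme; the third, with its pair of one-row factors, is not.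

In general, suppose linearly independent generators $v_1,\dots,v_r$ generate the cone. Then each $v_i$ is extreme: if $v_i=\sum_jx_jv_j+\sum_jy_jv_j$ with nonnegative coefficients, independence gives $x_j=y_j=0$ for $j\ne i$.

**Test in degree 3.** The products are $s_3$, $s_{2,1}$, $s_{1,1}s_1$, together with $s_2s_1=s_3+s_{2,1}$ and $s_1^3=s_1(s_2+s_{1,1})=s_3+s_{2,1}+s_{1,1}s_1$. The first three equal $h_3$, $h_2h_1-h_3$, $h_1^3-h_2h_1$; they are independent, hence extreme. Condition 2 requires $\lambda_1>\lambda_2$, so it does not exclude $s_{1,1}s_1$, and rightly so.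

**Test in degree 4.** There are eleven products. Five are nested: $s_4$, $s_{3,1}$, $s_{2,2}$, $s_2s_{1,1}$, $s_{1,1}^2$. The other six are sums of these:
$$\begin{aligned}
s_3s_1&=s_{3,1}+s_4, & s_2^2&=s_{2,2}+s_{3,1}+s_4, & s_{2,1}s_1&=s_2s_{1,1}+s_{2,2},\\
s_2s_1^2&=s_2^2+s_2s_{1,1}, & s_{1,1}s_1^2&=s_{1,1}s_2+s_{1,1}^2, & s_1^4&=s_2^2+2s_2s_{1,1}+s_{1,1}^2.
\end{aligned}$$
The five nested ones are $h_4$, $h_3h_1-h_4$, $h_2^2-h_3h_1$, $h_2h_1^2-h_2^2$ and $h_1^4-2h_2h_1^2+h_2^2$. They are triangular with respect to the basis of $h$-monomials, hence independent, hence extreme. The guess holds again.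

## 2. Intervals, laminar families, and the theorem

We now recast the three conditions so that they can be seen at a glance.

**Definition (collections).** A *collection* of size $N$ is a multiset $\beta$ of nonempty partitions with at most two parts and total size $N$; $g_\beta$ is the product of the corresponding Schur functions.

- A two-row member $(a,b)$ with $a\ge b\ge1$ is identified with the integer interval $[b,a]$. "Interval of $\beta$" means one of these, counted with multiplicity. As $a+b\le N$, it lies in $[1,N-1]$. It is *degenerate* if $a=b$.
- A one-row member $(c)$ is a *singleton*.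
- $k_\beta$ and $\sigma_\beta$ are the numbers of intervals and of singletons.
- For an integer interval $T$, $n_\beta(T)$ is the number of intervals of $\beta$ contained in $T$ (so $n_\beta(\emptyset)=0$).
- $P_\beta(m)=\sum_p\min(p,m)$, summed over all parts $p$ of all members of $\beta$.

For example, $\beta=\{(3),(2,1)\}$, with $g_\beta=s_3s_{2,1}$, has size $6$, one interval $[1,2]$, one singleton $(3)$, and $P_\beta(1)=3$, $P_\beta(2)=5$, $P_\beta(3)=6$.

Condition 1 says exactly that two intervals intersect and neither contains the other. Indeed, let $[b,a]$ and $[b',a']$ be such intervals. Then $a\ne a'$, since otherwise they are comparable; say $a>a'$. Then $b>b'$, since otherwise $[b',a']\subseteq[b,a]$; and $a'\ge b$ because they meet. So $a>a'\ge b>b'$. The converse is clear.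

**Definition (laminar).** A multiset of intervals is *laminar* if any two members are disjoint or comparable under inclusion. For instance $\{[1,5],[2,3],[2,3],[5,5]\}$ is laminar; $\{[1,2],[2,3]\}$ is not.

Consequently $\alpha$ is **nested** if and only if

- its intervals form a laminar family;
- $\sigma_\alpha\le1$;
- if $(c)$ is the singleton, then no non-degenerate interval contains $c$; that is, every interval containing $c$ equals $[c,c]$.

**Theorem 1.** $g_\alpha$ is extreme in $C_N^2$ if and only if $\alpha$ is nested. More precisely, if $\alpha$ is nested and $g_\alpha=\sum_\beta c_\beta g_\beta$ with all $c_\beta>0$ and the $\beta$ pairwise different, then the only $\beta$ occurring is $\alpha$.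

So the conjecture is true. The last sentence does imply that a nested $g_\alpha$ is extreme: if $g_\alpha=x+y$ with $x,y\in C_N^2$, expand $x$ and $y$ in generators; only $g_\alpha$ can occur, so $x,y\in\mathbb R_{\ge0}\,g_\alpha$.

**Theorem 2.**

(a) Distinct nested collections span distinct rays, and the $g_\alpha$ with $\alpha$ nested of size $N$ are exactly the extreme generators of $C_N^2$.

(b) Every product of Schur functions with at most two rows each is a nonnegative integer combination of nested products, obtained by applying identities (2)–(5) of Section 3 in any order until no term is non-nested. Consequently, the nested products are exactly the indecomposable elements, hence the unique minimal generating set, of the additive monoid generated by all degree-$N$ products.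

(c) Let $e_N$ be the number of extreme rays of $C_N^2$, with $e_0:=1$. Define power series $F_{u,v}$ by $F_{u,v}=1$ for $u>v$, and for $u\le v$
$$(1-q^{u+v})F_{u,v}=F_{u+1,v}+\sum_{w=u}^{v-1}q^{u+w}F_{u,w}F_{w+1,v}.$$
Put $F_{u,\infty}=\lim_{v\to\infty}F_{u,v}$ (coefficientwise). Then
$$\sum_{N\ge0}e_Nq^N=F_{1,\infty}+\sum_{c\ge1}\frac{q^c}{1-q^{2c}}\,F_{1,c-1}\,F_{c+1,\infty}.$$

## 3. Four splitting identities: non-nested products are not extreme

**Step A1. The identities.** This step provides one splitting for each way of being non-nested:
$$s_{a,b}\,s_{c,d}=s_{a,d}\,s_{c,b}+s_{a,c+1}\,s_{b-1,d}\qquad(a>c\ge b>d\ge0),\tag{2}$$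
$$s_{a,b}\,h_c=h_a\,s_{c,b}+s_{a,c+1}\,h_{b-1}\qquad(a>c\ge b\ge1),\tag{3}$$
$$s_{a,b}\,h_a=s_{a,a}\,h_b+s_{a-1,b}\,h_{a+1}\qquad(a>b\ge1),\tag{4}$$
$$h_ah_b=s_{a,b}+h_{a+1}h_{b-1}\qquad(a\ge b\ge1).\tag{5}$$

For (2), the right side is
$$(h_ah_d-h_{a+1}h_{d-1})(h_ch_b-h_{c+1}h_{b-1})+(h_ah_{c+1}-h_{a+1}h_c)(h_{b-1}h_d-h_bh_{d-1}).$$
Of the eight terms, $-h_ah_dh_{c+1}h_{b-1}$ cancels $+h_ah_{c+1}h_{b-1}h_d$, and $-h_{a+1}h_{d-1}h_ch_b$ cancels $+h_{a+1}h_ch_bh_{d-1}$. What remains is
$$h_ah_bh_ch_d-h_ah_bh_{c+1}h_{d-1}-h_{a+1}h_{b-1}h_ch_d+h_{a+1}h_{b-1}h_{c+1}h_{d-1},$$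
which is $(h_ah_b-h_{a+1}h_{b-1})(h_ch_d-h_{c+1}h_{d-1})=s_{a,b}s_{c,d}$. Identity (3) is (2) with $d=0$. For (4), the right side is
$$(h_a^2-h_{a+1}h_{a-1})h_b+(h_{a-1}h_b-h_ah_{b-1})h_{a+1}=h_a(h_ah_b-h_{a+1}h_{b-1}).$$
Identity (5) is (1) rearranged.

Condition 1 is the hypothesis of (2) with $d>0$. Condition 2 is covered by (3) when $\lambda_1>\mu_1$ and by (4) when $\lambda_1=\mu_1$. Condition 3 is (5). So if $\alpha$ is not nested, we may multiply the appropriate identity by the remaining factors and obtain
$$g_\alpha=g_{\alpha'}+g_{\alpha''}.$$
Here $\alpha'$ comes from the first term on the right and has *the same parts* as $\alpha$. The parts of $\alpha''$ arise from those of $\alpha$ by replacing some pair $x\ge y\ge1$ by $x+1,\,y-1$, with parts $0$ dropped: the pair is $(c,b)$ in (2) and (3), $(a,a)$ in (4), $(a,b)$ in (5).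

**Step A2. The splitting is not trivial.** We must see that $g_{\alpha''}$ is not a multiple of $g_\alpha$. Replacing $x\ge y\ge1$ by $x+1,y-1$ weakly decreases every $P(m)$, because $\min(\cdot,m)$ is concave, and it strictly decreases $P(x)$: the contribution $x+y$ becomes $x+(y-1)$. Hence it strictly decreases $\sum_{m=1}^NP(m)$.

Now expand $g_\beta=\prod(h_ah_b-h_{a+1}h_{b-1})\prod h_c$ for any collection $\beta$. Choosing $h_ah_b$ in every bracket gives $\prod_ph_p$ over the parts of $\beta$. Every other choice makes at least one such replacement, so its monomial has strictly smaller $\sum_mP(m)$. Therefore $\prod_ph_p$ over the parts of $\beta$ has coefficient $1$ in $g_\beta$, and every other monomial has strictly smaller $\sum_mP(m)$.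

Apply this to $\alpha$ and $\alpha''$. The monomial $\prod_ph_p$ over the parts of $\alpha$ occurs in $g_\alpha$. It does not occur in $g_{\alpha''}$, all of whose monomials have $\sum_mP(m)\le\sum_mP_{\alpha''}(m)<\sum_mP_\alpha(m)$. So $g_{\alpha''}\ne0$ is not a multiple of $g_\alpha$, and $g_\alpha$ is not extreme. This proves the "only if" half of Theorem 1. $\square$

## 4. Linear dependence in degree six

For the other half, a sensible person would continue as in Section 1: show that the nested products are linearly independent, using the leading $h$-monomials of Step A2. In degree $5$ this works. The nested products are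
$$s_5,\quad s_{4,1},\quad s_{3,2},\quad s_3s_{1,1},\quad s_{2,2}s_1,\quad s_{2,1}s_{1,1},\quad s_{1,1}^2s_1.$$
Their part multisets are the seven partitions of $5$, each once, so triangularity gives independence. They also generate the cone, by the rewriting of Theorem 2(b); the proof of that generation statement in Section 10 does not use Theorem 1.

In degree $6$ it stops. The nested products are
$$s_6,\ s_{5,1},\ s_{4,2},\ s_{3,3},\ s_{3,2}s_1,\ s_4s_{1,1},\ s_{3,1}s_{1,1},\ s_{2,2}s_2,\ s_{2,2}s_{1,1},\ s_3s_{2,1},\ s_{2,1}^2,\ s_2s_{1,1}^2,\ s_{1,1}^3,$$
thirteen vectors in a space of dimension $11$. Concretely, $s_{3,1}s_2$ was split in Section 1, and (3) with $a=3,b=1,c=2$ splits it differently. Thus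
$$s_{3,2}s_1+s_4s_{1,1}\;=\;s_{3,1}s_2\;=\;s_3s_{2,1}+s_{3,3},\tag{6}$$
and all four products at the two ends are nested. So expressions in nested products are not unique. Moreover $s_{3,2}s_1$ and $s_3s_{2,1}$ have the same parts $3,2,1$, hence the same leading $h$-monomial. The leading monomial remembers the parts of a collection but forgets *how the parts are paired*.

Two things are therefore needed: an argument that uses positivity and not just linear algebra, and coordinates in which the pairing of $b$ with $a$ is visible.

## 5. Ratios of consecutive $h_i$ and linear forms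

Positivity of $h_ih_j-h_{i+1}h_{j-1}$ for numbers $h_i>0$ says that the ratios $h_i/h_{i-1}$ weakly decrease. This suggests using the ratios as coordinates, and then using their successive differences, which are nonnegative.

Let $d_1,\dots,d_N$ be indeterminates, $r_i=d_i+d_{i+1}+\cdots+d_N$, and substitute $h_i=r_1r_2\cdots r_i$ for $1\le i\le N$. This is a ring homomorphism from $\mathbb R[h_1,\dots,h_N]$ to $\mathbb R[d_1,\dots,d_N]$. For $a\ge b\ge1$ with $a+b\le N$ we have $a+1\le N$, and (1) becomes
$$s_{a,b}=(r_1\cdots r_a)(r_1\cdots r_{b-1})(r_b-r_{a+1})=(r_1\cdots r_a)(r_1\cdots r_{b-1})\,L_{[b,a]},\qquad L_J:=\sum_{j\in J}d_j.\tag{7}$$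
The factor $L_{[b,a]}$ sees the whole interval $[b,a]$, so it sees the pairing. For example, $s_3s_{2,1}$ becomes $r_1r_2r_3\cdot r_1r_2\cdot(d_1+d_2)$, while $s_{3,2}s_1$ becomes $r_1r_2r_3\cdot r_1\cdot(d_2+d_3)\cdot r_1$.

By (7), every $g_\beta$ becomes a nonzero polynomial in the $d_j$, homogeneous of degree $N$, with *nonnegative coefficients*. We keep the name $g_\beta$ for it.

**Definition (initial form).** Give $d_j$ a real weight $w_j$. Then $\deg_w$ of a nonzero polynomial is the largest weight of a monomial in it, and $\mathrm{in}_w$ is the sum of its terms of that weight.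

For example, if $w_1=1$ and the other weights are $0$, then $\mathrm{in}_w(d_1d_2+d_1d_3+d_2^2)=d_1d_2+d_1d_3$. Since the polynomial ring is a domain, $\mathrm{in}_w(fg)=\mathrm{in}_w(f)\,\mathrm{in}_w(g)$ and $\deg_w(fg)=\deg_wf+\deg_wg$.

From now on, let $\alpha$ be nested and $g_\alpha=\sum_\beta c_\beta g_\beta$ with $c_\beta>0$ and the $\beta$ distinct. "Occurring" means occurring in this sum. Nothing cancels on the right, so for every $w$
$$\deg_wg_\beta\le\deg_wg_\alpha\ \text{ for all occurring }\beta,\qquad \mathrm{in}_w(g_\alpha)=\sum_{\beta:\ \deg_wg_\beta=\deg_wg_\alpha}c_\beta\,\mathrm{in}_w(g_\beta).\tag{8}$$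

We must show that only $\beta=\alpha$ occurs. If $N=1$, there is only one collection, so let $N\ge2$.

## 6. Inequalities from degrees

Throughout this section $\beta$ is an occurring collection.

**Step B1. $P_\beta(m)\le P_\alpha(m)$ for $1\le m\le N$.** This step compares the parts. Let $w_j=1$ for $j\le m$ and $w_j=0$ for $j>m$. Then $r_i$ has weight $1$ if $i\le m$ and $0$ otherwise, and $L_{[b,a]}$ has weight $1$ if $b\le m$ and $0$ otherwise. By (7), $\deg_ws_{a,b}=\min(a,m)+\min(b-1,m)+[b\le m]$, where the bracket is $1$ or $0$. If $b\le m$, the last two terms give $(b-1)+1=b$; if $b>m$, they give $m+0$. So $\deg_ws_{a,b}=\min(a,m)+\min(b,m)$. Also $\deg_wh_c=\min(c,m)$. Hence $\deg_wg_\beta=P_\beta(m)$, and (8) gives the claim.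

**Step B2. $n_\beta(T)\ge n_\alpha(T)$ for every interval $T\subseteq[1,N-1]$.** This step compares the positions of the intervals. Let $w_j=0$ for $j\in T$ and $w_j=1$ otherwise. Since $w_N=1$, every $r_i$ has weight $1$, while $L_J$ has weight $0$ if $J\subseteq T$ and $1$ otherwise. So $s_{a,b}$ has weight $a+b-1$ or $a+b$ according to whether $[b,a]\subseteq T$ or not, and $h_c$ has weight $c$. Hence $\deg_wg_\beta=N-n_\beta(T)$, and (8) gives $n_\beta(T)\ge n_\alpha(T)$.

All intervals of $\alpha$ and $\beta$ lie in $[1,N-1]$, so the inequality holds for all integer intervals $T$: replace $T$ by $T\cap[1,N-1]$.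

**Step B3. $k_\beta=k_\alpha$ and $\sigma_\beta\le\sigma_\alpha$.** This step fixes the number of factors of each kind. Step B2 with $T=[1,N-1]$ gives $k_\beta\ge k_\alpha$. Since $P(1)$ is the number of parts, Step B1 with $m=1$ gives $2k_\beta+\sigma_\beta\le2k_\alpha+\sigma_\alpha$. Therefore $2(k_\beta-k_\alpha)\le\sigma_\alpha-\sigma_\beta\le1$, using $\sigma_\alpha\le1$. So $k_\beta=k_\alpha$, and then $\sigma_\beta\le\sigma_\alpha$.

**Degrees alone do not suffice.** Let $N=12$, $\alpha=\{[1,2],[4,5]\}$ and $\beta=\{[1,1],[5,5]\}$, so $g_\alpha=s_{2,1}s_{5,4}$ and $g_\beta=s_{1,1}s_{5,5}$. By (7),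
$$g_\alpha=r_1^3r_2^2r_3^2r_4r_5\cdot r_2(d_1+d_2)(d_4+d_5),\qquad g_\beta=r_1^3r_2^2r_3^2r_4r_5\cdot r_4\,d_1d_5.$$
Since $r_2=d_2+d_3+r_4$, the difference $g_\alpha-g_\beta$ has only nonnegative coefficients. So $\deg_wg_\beta\le\deg_wg_\alpha$ for *every* weight $w$, and comparing degrees can never show that $\beta$ does not occur.

The way out is to turn the question around. Rather than exclude each $\beta$ directly, look for a monomial $M$ on the left of (8) to which only $\alpha$ can contribute. In the example, with $w_{12}=1$ and all other weights $0$, the monomial $d_{12}^{10}d_1d_4$ occurs in $\mathrm{in}_w(g_\alpha)=d_{12}^{10}(d_1+d_2)(d_4+d_5)$ but not in $\mathrm{in}_w(g_\beta)=d_{12}^{10}d_1d_5$.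

**Claim.** There is a weight $w$ and a monomial $M$ occurring in $\mathrm{in}_w(g_\alpha)$ such that any occurring $\beta$ with $\deg_wg_\beta=\deg_wg_\alpha$ and $M$ occurring in $\mathrm{in}_w(g_\beta)$ equals $\alpha$.

**Step B4. The Claim implies Theorem 1.** Compare the coefficients of $M$ in (8). The left side is positive, so some $\beta$ contributes on the right, and by the Claim it can only be $\alpha$. Thus $\alpha$ occurs, it is the only contributor, and $c_\alpha=1$. Subtracting, $\sum_{\beta\ne\alpha}c_\beta g_\beta=0$. The $g_\beta$ are nonzero with nonnegative coefficients and $c_\beta>0$, so the sum is empty: no $\beta\ne\alpha$ occurs.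

It remains to prove the Claim. We need one combinatorial lemma, and then treat $\sigma_\alpha=0$ and $\sigma_\alpha=1$ separately.

## 7. Laminar families, endpoints and containment counts

Write $b_I,a_I$ for the left and right endpoints of an interval $I$, and extend the notation $n_A(T)$ to any finite multiset $A$ of intervals.

**Lemma.** Let $A,B$ be finite multisets of integer intervals with the same multiset of left endpoints and the same multiset of right endpoints. Suppose $A$ is laminar and $n_B(T)\ge n_A(T)$ for all intervals $T$. Then $A=B$.

Laminarity of $A$ cannot be dropped: $A=\{[1,2],[2,3]\}$ and $B=\{[1,3],[2,2]\}$ share both endpoint multisets, and $n_B(T)\ge n_A(T)$ for all $T$. Indeed, if $T$ contains both members of $A$ it contains $[1,3]$ and hence both members of $B$; if it contains one, it contains $2$ and hence $[2,2]$.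

*Proof.* We match one minimal interval of $A$ with an equal interval of $B$ and induct on $|A|=|B|$; the case $|A|=0$ is trivial. Let $I=[b,a]\in A$ be minimal under inclusion. Since $n_B(I)\ge n_A(I)\ge1$, there is $J=[b',a']\in B$ with $J\subseteq I$. The number $b'$ is a left endpoint in $B$, hence the left endpoint of some $I'\in A$. As $b'\in J\subseteq I$ and $b'\in I'$, the intervals $I$ and $I'$ meet, so by laminarity $I'\subseteq I$ or $I\subseteq I'$.

In the first case $I'=I$ by minimality, so $b'=b$. In the second case $b'\le b$, because $b'$ is the left endpoint of $I'\supseteq I$, and $b'\ge b$ because $J\subseteq I$; so again $b'=b$. The same argument with right endpoints gives $a'=a$. Thus $J=I$. Remove one copy of $I$ from both $A$ and $B$. The endpoint multisets still agree, $A$ is still laminar, and both $n_A(T)$ and $n_B(T)$ drop by $1$ exactly when $T\supseteq I$. So the hypotheses persist, and induction applies. $\square$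

Hence, to prove $\beta=\alpha$, it suffices to show that the two endpoint multisets agree and the singletons agree; Step B2 supplies the remaining hypothesis.

## 8. The Claim for collections of intervals only

Let $\sigma_\alpha=0$. By Step B3, every occurring $\beta$ has $\sigma_\beta=0$ and $k_\beta=k_\alpha=:k$.

**Step C1. Weight and monomial.** We choose a weight that makes all the $r_i$ collapse to a single variable, leaving the linear forms $L_J$ untouched. Let $w_N=1$ and all other $w_j=0$. Then $\mathrm{in}_w(r_i)=d_N$ for all $i$. Since $J\subseteq[1,N-1]$, $L_J$ has weight $0$ and $\mathrm{in}_w(L_J)=L_J$. So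
$$\mathrm{in}_w(g_\beta)=d_N^{\,N-k}\prod_{J\in\beta}L_J,$$
the product being over the intervals of $\beta$. Let $M=d_N^{\,N-k}\prod_{I\in\alpha}d_{b_I}$; it occurs in $\mathrm{in}_w(g_\alpha)$, by choosing $d_{b_I}$ from each $L_I$. Suppose $M$ occurs in $\mathrm{in}_w(g_\beta)$.

**Step C2. The left-endpoint multisets agree.** Here $M$ bounds the left endpoints from one side and Step B2 from the other. Since $M$ arises by choosing one variable from each $L_J$, there is a bijection $\varphi$ from the intervals of $\alpha$ to those of $\beta$ with $b_I\in\varphi(I)$, so $b_{\varphi(I)}\le b_I$. If $b_{\varphi(I)}\ge u$, then $b_I\ge u$; hence for all $u$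
$$\#\{J\in\beta:b_J\ge u\}\le\#\{I\in\alpha:b_I\ge u\}.$$
An interval of $\alpha$ or $\beta$ is contained in $[u,N-1]$ exactly when its left endpoint is at least $u$. So Step B2 with $T=[u,N-1]$ is the reverse inequality. Equality for all $u$ means that the left-endpoint multisets agree.

**Step C3. The right-endpoint multisets agree.** Here the total size supplies what is missing. Step B2 with $T=[1,v]$ says that for every $v$ at least as many intervals of $\beta$ as of $\alpha$ have right endpoint at most $v$. So the increasingly sorted right endpoints of $\beta$ are termwise at most those of $\alpha$. Both collections have size $N=\sum(a+b)$, and $\sum b$ agrees by Step C2; so $\sum a$ agrees, and the termwise inequalities are equalities.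

By the Lemma, $\beta=\alpha$. This proves the Claim when $\sigma_\alpha=0$.

## 9. The Claim for collections with a singleton

Let $(c)$ be the singleton of $\alpha$. If $c=N$, then $\alpha=\{(N)\}$. By Step B3, $k_\beta=0$ and $\sigma_\beta\le1$, so $\beta=\{(N)\}=\alpha$, and any $w$ and any $M$ occurring in $\mathrm{in}_w(g_\alpha)$ will do. Let $c<N$ from now on.

The weight of Section 8 is no longer enough: Step C3 used the total size, but now part of the size may move between the intervals and the singleton. Take $\alpha=\{(3),[1,2]\}$ and $\beta=\{(4),[1,1]\}$ with $N=6$. Then $n_\beta(T)\ge n_\alpha(T)$ for all $T$, since $[1,1]\subseteq[1,2]$. The values of $P_\alpha$ at $1,\dots,6$ are $3,5,6,6,6,6$, those of $P_\beta$ are $3,4,5,6,6,6$, so $P_\beta\le P_\alpha$. The weight of Section 8 gives the initial forms $d_6^5(d_1+d_2)$ and $d_6^5d_1$, and $d_6^5d_1$ occurs in both. So nothing in Section 8 separates $\beta$ from $\alpha$.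

Nestedness now says that $c$ is a cut: no interval of $\alpha$ contains $c$ except copies of $[c,c]$. We therefore make $d_c$ the heaviest variable. In the example, with $w_3=2$, $w_6=1$ and the other weights $0$, the polynomial $g_\alpha=(r_1r_2r_3)(r_1r_2)(d_1+d_2)$ has weight $10$, whereas $g_\beta=(r_1r_2r_3r_4)\,r_1d_1$ has weight $9$. They are separated.

**Step D1. The weight and the degree formula.** We compute degrees for a weight that combines Step B1 at $m=c$ with Step B2 on both sides of $c$. Put $w_c=2$, $w_N=1$, and all other $w_j=0$. Then $\mathrm{in}_w(r_i)=d_c$, of weight $2$, for $i\le c$, and $\mathrm{in}_w(r_i)=d_N$, of weight $1$, for $i>c$. For $J\subseteq[1,N-1]$, $\mathrm{in}_w(L_J)=d_c$, of weight $2$, if $c\in J$, and $\mathrm{in}_w(L_J)=L_J$, of weight $0$, if $c\notin J$. From (7), $\deg_ws_{a,b}$ equals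

- $2a+2(b-1)=(a+b)+\min(a,c)+\min(b,c)-2$ if $a<c$;
- $2c+(a-c)+2(b-1)+2=(a+b)+\min(a,c)+\min(b,c)$ if $b\le c\le a$;
- $2c+(a-c)+2c+(b-1-c)=(a+b)+\min(a,c)+\min(b,c)-1$ if $b>c$.

Also $\deg_wh_x=x+\min(x,c)$. Adding over all members of $\beta$,
$$\deg_wg_\beta=N+P_\beta(c)-2\,n_\beta([1,c-1])-n_\beta([c+1,N-1]).\tag{9}$$
By Steps B1 and B2, $P_\beta(c)\le P_\alpha(c)$ and both containment counts of $\beta$ are at least those of $\alpha$. So $\deg_wg_\beta=\deg_wg_\alpha$ holds if and only if
$$P_\beta(c)=P_\alpha(c),\quad n_\beta([1,c-1])=n_\alpha([1,c-1]),\quad n_\beta([c+1,N-1])=n_\alpha([c+1,N-1]).\tag{10}$$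
Assume (10) from now on.

**Step D2. Cutting at $c$, and the monomial.** This step splits the problem into a left and a right part. Split the intervals of $\beta$ into $\beta_L$ (inside $[1,c-1]$), $\beta_C$ (containing $c$) and $\beta_R$ (inside $[c+1,N-1]$), and likewise for $\alpha$. By (10) and $k_\beta=k_\alpha$, $|\beta_X|=|\alpha_X|$ for $X=L,C,R$. Put $q=|\alpha_C|$; since $\alpha$ is nested, $\alpha_C$ consists of $q$ copies of $[c,c]$.

By Step D1,
$$\mathrm{in}_w(g_\beta)=d_c^{\,x}d_N^{\,y}\prod_{J\in\beta_L\cup\beta_R}L_J .$$
The exponents $x,y$ are the same as for $\alpha$: $x+y=N-|\beta_L|-|\beta_R|$ by homogeneity, and $2x+y=\deg_wg_\beta$, and both right sides agree with those for $\alpha$. Let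
$$M=d_c^{\,x}d_N^{\,y}\prod_{I\in\alpha_L\cup\alpha_R}d_{b_I},$$
which occurs in $\mathrm{in}_w(g_\alpha)$, and suppose that it occurs in $\mathrm{in}_w(g_\beta)$. The forms $L_J$ with $J\in\beta_L$ involve only $d_j$ with $j<c$, and those with $J\in\beta_R$ only $d_j$ with $c<j<N$. So there are bijections $\varphi:\alpha_L\to\beta_L$ and $\varphi:\alpha_R\to\beta_R$ with $b_I\in\varphi(I)$.

**Step D3. Left endpoints in $L$ and in $R$.** This is Step C2 performed on each side. From $b_{\varphi(I)}\le b_I$ we get, for every $u$, that $\beta_L$ has at most as many left endpoints $\ge u$ as $\alpha_L$, and similarly for $R$. The intervals contained in $[u,c-1]$ are exactly those in the $L$-part with left endpoint $\ge u$; so Step B2 with $T=[u,c-1]$ gives the reverse inequality for $L$. For $u\ge c+1$, the intervals contained in $[u,N-1]$ are exactly those in the $R$-part with left endpoint $\ge u$; so Step B2 with $T=[u,N-1]$ gives it for $R$. Hence the left-endpoint multisets of $\alpha_L,\beta_L$ agree, and so do those of $\alpha_R,\beta_R$.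

**Step D4. The parts $L$ and $C$, and the bound $x_\beta\ge c$.** Here the equality $P_\beta(c)=P_\alpha(c)$ plays the role that the total size played in Step C3. By Step B2 with $T=[1,v]$, $v<c$, the sorted right endpoints of $\beta_L$ are termwise at most those of $\alpha_L$. Let $x_\beta$ be the singleton of $\beta$, or $0$ if there is none; by Step B3 there is at most one. Then
$$P_\beta(c)=\sum_{J\in\beta_L}(a_J+b_J)+\sum_{J\in\beta_C}(c+b_J)+2c\,|\beta_R|+\min(x_\beta,c),$$
$$P_\alpha(c)=\sum_{I\in\alpha_L}(a_I+b_I)+2cq+2c\,|\alpha_R|+c.$$
Each of the four summands for $\beta$ is at most the corresponding one for $\alpha$: the first by Step D3 and the termwise inequality, the second because $b_J\le c$ for the $q$ intervals $J\in\beta_C$, the third with equality, the last trivially. The totals agree by (10), so each summand agrees. Hence $\sum a$ agrees on $L$, so the termwise inequalities are equalities and the right-endpoint multisets of $\alpha_L,\beta_L$ coincide; and $x_\beta\ge c$. By Step B2 with $T=[c,c]$, $\beta$ contains at least $q$ copies of $[c,c]$. As $|\beta_C|=q$, we get $\beta_C=\alpha_C$.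

**Step D5. $x_\beta=c$.** The upper bound comes from the parts inequality one step further on. Since $c+1\le N$, Step B1 with $m=c+1$ gives
$$\sum_{J\in\beta_L}(a_J+b_J)+2cq+2(c+1)|\beta_R|+\min(x_\beta,c+1)\le\sum_{I\in\alpha_L}(a_I+b_I)+2cq+2(c+1)|\alpha_R|+c,$$
because endpoints in $L$ are below $c$, those in $C$ equal $c$ (by Step D4 for $\beta$), and those in $R$ are at least $c+1$. The first three summands agree on the two sides, so $\min(x_\beta,c+1)\le c$ and hence $x_\beta\le c$. With Step D4, $x_\beta=c$.

**Step D6. Right endpoints in $R$.** Now that the singleton is known, the total size can be used again. Both collections have size $N$, and the contributions of $L$, of $C$ and of the singleton agree, as does $\sum b$ on $R$. So $\sum_{J\in\beta_R}a_J=\sum_{I\in\alpha_R}a_I$. By Step B2 with $T=[c+1,v]$, the sorted right endpoints of $\beta_R$ are termwise at most those of $\alpha_R$. With equal sums, these multisets coincide.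

Thus the intervals of $\alpha$ and $\beta$ have the same left-endpoint multiset and the same right-endpoint multiset. By Step B2 and the Lemma the intervals agree, and the singletons agree by Step D5, so $\beta=\alpha$. This proves the Claim, and with Step B4 it proves Theorem 1. $\blacksquare$

## 10. Integer decompositions and the generating function

**Step E1. Theorem 2(a).** This step reads the rays off from Theorem 1. If $\alpha,\beta$ are nested and $g_\alpha=t\,g_\beta$ with $t>0$, the last sentence of Theorem 1 gives $\beta=\alpha$; so distinct nested collections span distinct rays. That the nested $g_\alpha$ are exactly the extreme generators is the first sentence of Theorem 1.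

Every extreme ray of $C_N^2$ is spanned by a generator: if $x=\sum_\beta c_\beta g_\beta$ with $c_\beta>0$ spans an extreme ray, write $x$ as one term plus the rest to see that $c_\beta g_\beta\in\mathbb R_{\ge0}\,x$. So $e_N$ is the number of nested collections of size $N$.

**Step E2. Termination of the rewriting.** For (b), we show that the splittings of Section 3 cannot go on forever. If $\beta$ is not nested, Step A1 gives $g_\beta=g_{\beta'}+g_{\beta''}$, using (2) with $d\ge1$, (3), (4) or (5) according to the violation. We claim that for both $\beta'$ and $\beta''$ the tuple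
$$\Big(-\sum_{m=1}^NP(m),\ \ k,\ \ \#\{\text{degenerate intervals}\},\ \ \Phi\Big),\qquad\Phi=\sum_{\text{intervals}}(a-b)^2+\sum_{\text{singletons}}c^2,$$
is lexicographically strictly larger than for $\beta$.

For $\beta''$ the first entry increases, by Step A2. For $\beta'$ the parts, hence the first entry, are unchanged, and:

- Identity (5) increases $k$ by $1$.
- Identity (4) keeps $k$ and increases the number of degenerate intervals, since $[b,a]$ with $b<a$ becomes $[a,a]$.
- Identity (2) keeps $k$ and replaces $[b,a],[d,c]$ by $[d,a],[b,c]$. The removed intervals are non-degenerate, since $a>b$ and $c>d$; so the third entry does not decrease. And $\Phi$ changes by $(a-d)^2+(c-b)^2-(a-b)^2-(c-d)^2=2(a-c)(b-d)>0$.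
- Identity (3) keeps $k$ and replaces $[b,a],(c)$ by $(a),[b,c]$. Only the non-degenerate $[b,a]$ is removed, so the third entry does not decrease. And $\Phi$ changes by $a^2+(c-b)^2-(a-b)^2-c^2=2b(a-c)>0$.

There are finitely many collections of size $N$, so chains of rewritings have bounded length. Each rewriting replaces one term by two, so the whole process, in whatever order, is finite. It can only stop when every term is nested. So every product is a nonnegative integer combination of nested products. By (6), the combination need not be unique.

**Step E3. Indecomposables.** This step finishes (b). Consider the additive monoid of all nonnegative integer combinations of degree-$N$ products; a nonzero element is *indecomposable* if it is not a sum of two nonzero elements of the monoid. By Step E2 the nested products generate the monoid.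

Let $\alpha$ be nested and $g_\alpha=x+y$ with $x,y$ in the monoid. Expanding $x$ and $y$ in products, Theorem 1 shows that only $g_\alpha$ occurs, so $x=n\,g_\alpha$ and $y=n'g_\alpha$ with integers $n,n'\ge0$ and $n+n'=1$. So one of $x,y$ is $0$, and $g_\alpha$ is indecomposable. Conversely, an indecomposable element is a sum of nested products, and the sum can have only one term; so it is itself a nested product. Finally, every generating set must contain every indecomposable element, so the nested products are the unique minimal generating set.

**Step E4. Counting laminar multisets.** For (c), let $F_{u,v}$ be the generating function of the laminar multisets of intervals inside $[u,v]$, with weight $q^{\sum(a+b)}$; it is $1$ when $u>v$. We show that it satisfies the recursion, which determines it, because the right side of the recursion involves only shorter ranges. Classify by the largest interval $[u,w]$ with left endpoint $u$.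

- If no interval has left endpoint $u$, the multiset lies in $[u+1,v]$ and is counted by $F_{u+1,v}$.
- Otherwise, take any member meeting $[u,w]$. By laminarity it is contained in $[u,w]$ or contains it. In the latter case it lies in $[u,v]$ and contains $u$, so its left endpoint is $u$, and by the choice of $w$ it equals $[u,w]$. So every member lies inside $[u,w]$ or inside $[w+1,v]$. Deleting one copy of $[u,w]$ leaves an arbitrary laminar multiset inside $[u,w]$ and an arbitrary one inside $[w+1,v]$; conversely, any two such multisets together with $[u,w]$ form a laminar multiset of this class. The contribution is $q^{u+w}F_{u,w}F_{w+1,v}$.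

Hence $F_{u,v}=F_{u+1,v}+\sum_{w=u}^{v}q^{u+w}F_{u,w}F_{w+1,v}$. Moving the term $w=v$, which is $q^{u+v}F_{u,v}$, to the left gives the recursion. The limit $F_{u,\infty}$ exists because only finitely many intervals satisfy $a+b\le N$.

As an example, $F_{u,u}=1/(1-q^{2u})$, and the recursion gives $(1-q^3)F_{1,2}=F_{2,2}+q^2F_{1,1}F_{2,2}=\frac{1}{(1-q^2)(1-q^4)}$. This is as it should be: $[1,1]$, $[2,2]$, $[1,2]$ have weights $q^2,q^4,q^3$ and may be combined freely.

**Step E5. The formula for $e_N$.** We sort nested collections by their singleton. Those without a singleton, including the empty collection for $N=0$, are the laminar multisets, counted by $F_{1,\infty}$. Those with singleton $(c)$ consist of $(c)$, a laminar multiset in $[1,c-1]$, any number of copies of $[c,c]$ (each of weight $q^{2c}$), and a laminar multiset in $[c+1,\infty)$; any such choice is nested. They are counted by $\frac{q^c}{1-q^{2c}}F_{1,c-1}F_{c+1,\infty}$. Summing over $c$ gives the formula, which completes the proof of Theorem 2. $\square$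

**Check for $N=6$.** Without a singleton there are seven nested collections, giving $s_{5,1}$, $s_{4,2}$, $s_{3,3}$, $s_{3,1}s_{1,1}$, $s_{2,2}s_{1,1}$, $s_{2,1}^2$, $s_{1,1}^3$. With a singleton there are six, giving $s_6$ ($c=6$), $s_4s_{1,1}$ ($c=4$), $s_3s_{2,1}$ ($c=3$), $s_{2,2}s_2$ and $s_2s_{1,1}^2$ ($c=2$), $s_{3,2}s_1$ ($c=1$). The total is $e_6=13$, which is the list of Section 4.
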